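# Irreducibility of the cycle index of a primitive permutation group

## 1. A polynomial that counts selected elements of a permutation group

Let $G$ be a permutation group on a finite set $\Omega$ of $n$ points. For $g\in G$ let $c_i(g)$ be the number of cycles of length $i$ of $g$, fixed points being cycles of length $1$. The *support* $\operatorname{supp}(g)$ is the set of points moved by $g$, and $\mathrm{Fix}(g)$ is its complement. A *derangement* is an element without fixed points.

Choose disjoint sets $J_1,\dots,J_l\subseteq\{2,\dots,n\}$ of permitted cycle lengths, and one variable $t_i$ for each $J_i$. An element $g$ is *counted* if every cycle length of $g$ lies in $\{1\}\cup J_1\cup\dots\cup J_l$. Put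
$$P_{J_1,\dots,J_l}(t_1,\dots,t_l)=\sum_{g\ \text{counted}}\ \prod_{i=1}^{l} t_i^{\,\#\{\text{points in cycles of } g\text{ with length in }J_i\}}.\tag{1}$$
When $J_i$ is described as an infinite set, such as the powers of $2$ greater than $1$, its intersection with $\{2,\dots,n\}$ is meant. All coefficients in (1) are nonnegative counts, so nothing cancels. The degree of the monomial of $g$ is the number of points that $g$ moves. In particular, $\deg P=n$ exactly when a derangement is counted.

**Example.** Let $G=A_6$ act on $6$ points. It contains the identity, 45 elements of type $2^21^2$, 40 of type $3\,1^3$, 40 of type $3^2$, 90 of type $4\,2$, and 144 of type $5\,1$, in total 360. With $J_1=\{2,4,8,\dots\}$ and $J_2=\{5\}$ we keep the identity and the types $2^21^2$, $4\,2$, $5\,1$: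
$$P=1+45t_1^4+90t_1^6+144t_2^5 .$$
The variables are separated, and the degrees $6$ and $5$ are coprime. We shall see that this alone makes $P$ irreducible over $\mathbb C$.

The polynomial $P$ is a specialization of a larger one. The *cycle index* of $G$ is
$$Z(G;s_1,\dots,s_n)=\frac1{|G|}\sum_{g\in G}\prod_{i=1}^n s_i^{c_i(g)},\qquad\text{and we put}\qquad F_G=|G|\,Z(G)=\sum_{g\in G}\prod_{i=1}^n s_i^{c_i(g)}\in\mathbb Z[s_1,\dots,s_n].\tag{2}$$
If we substitute $s_1=1$, $s_j=t_i^{\,j}$ for $j\in J_i$, and $s_j=0$ for all other $j$, then $F_G$ becomes $P_{J_1,\dots,J_l}$. Indeed, a cycle of length $j\in J_i$ contributes $t_i^{\,j}$, that is, one factor $t_i$ for each of its points.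

The purpose of $P$ is to prove that $F_G$ does not factor. We use the substitution to pass from $n$ variables to two or three, choosing the $J_i$ so that irreducibility can be read off from degrees.

## 2. Factorizations of $F_G$: small cases and three theorems

The factor $1/|G|$ has no effect on reducibility, so *$Z(G)$ is irreducible* means that $F_G$ is irreducible over $\mathbb Z$. The coefficient of $s_1^n$ in $F_G$ is $1$ (only the identity contributes), so $F_G$ has content $1$. A factorization over $\mathbb Z$ into two nonunits therefore has two nonconstant factors, and irreducibility over $\mathbb C$ implies irreducibility over $\mathbb Z$.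

**Definition (primitive).** A *block* of a transitive group $G$ is a nonempty set $B\subseteq\Omega$ such that each image of $B$ under $G$ equals $B$ or is disjoint from $B$. The group is *primitive* if it is transitive and its only blocks are the single points and $\Omega$. For $n>1$ this holds iff $G$ is transitive and point stabilizers are maximal subgroups.

Requiring transitivity only excludes the trivial group of degree $2$, for which $F_G=s_1^2$.

Here are the simplest cases.

* *$G$ transitive or not, containing an $n$-cycle.* The variable $s_n$ occurs in $F_G$ only through the term $cs_n$, where $c>0$ is the number of $n$-cycles (for $n\ge 2$). So $F_G$ is linear in $s_n$ with constant leading coefficient, hence irreducible over $\mathbb C$. For instance $F_{S_3}=s_1^3+3s_1s_2+2s_3$.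
* *Intransitive products.* If $G=G_1\times G_2$ acts on the disjoint union of the two domains, then $c_i(g_1,g_2)=c_i(g_1)+c_i(g_2)$, and $F_G=F_{G_1}F_{G_2}$ is reducible.
* *$C_2\times C_2$ acting regularly on $4$ points.* (A *regular* group is a transitive group with trivial point stabilizers.) Here $F_G=s_1^4+3s_2^2=(s_1^2+i\sqrt3\,s_2)(s_1^2-i\sqrt3\,s_2)$, reducible over $\mathbb C$. Over $\mathbb Q$ it is irreducible, as Theorem 3 will show.
* *$C_3\times C_3$ acting regularly on $9$ points.* Each of the eight nonidentity elements has three $3$-cycles, so
$$F_G=s_1^9+8s_3^3=(s_1^3+2s_3)(s_1^6-2s_1^3s_3+4s_3^2).$$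
This group is transitive, and the cosets of a subgroup of order $3$ are blocks.

So transitivity does not suffice. The conjecture posed in "Reducibility of the cycle index" (https://github.com/cameroncounts/web) is that primitivity does: if $G$ is primitive, then $Z(G)$ is irreducible. It is true, in a stronger form.

**Theorem 1.** If $G$ is primitive, then $F_G$ is irreducible in $\mathbb C[s_1,\dots,s_n]$, hence over $\mathbb Z$.

**Theorem 2.** Let $G$ be transitive of degree $n>1$, with $|G|$ divisible by at least three primes, and suppose

$(*)$ any two elements of $G$ of distinct prime orders have intersecting supports.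

Then $F_G$ is irreducible over $\mathbb C$.

**Theorem 3.** Let $G$ be a regular permutation group of order $n>1$. Then $F_G$ is reducible over $\mathbb C$ iff $G$ has prime exponent $p$ and $n>p$. It is reducible over $\mathbb Q$ iff $G\cong C_3\times C_3$.

Theorem 3 shows that primitivity cannot simply be dropped from Theorem 1. It is not needed for the proof of Theorem 1.

We use the theorems of Cauchy, Sylow, Maschke and Clifford, Burnside's theorem that groups of order $p^aq^b$ are soluble, and Gauss's lemma: if $R$ is a unique factorization domain with field of fractions $K$, a polynomial in $R[X]$ of positive degree whose coefficients have no common nonunit factor is irreducible in $R[X]$ iff it is irreducible in $K[X]$. We also use three published results.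

* *Capelli–Vahlen* (Lang, *Algebra*, VI, Thm 9.1). For a field $K$, $\alpha\in K^\times$ and $N\ge1$, the polynomial $X^N-\alpha$ is irreducible over $K$ iff $\alpha\notin K^\ell$ for all primes $\ell\mid N$ and, if $4\mid N$, $\alpha\notin-4K^4$.
* *FKS* (Fein–Kantor–Schacher, J. reine angew. Math. 328 (1981) 39–57). A transitive group of degree $>1$ contains a derangement of prime-power order.
* *GS* (Guest–Spiga, Trans. AMS 369 (2017) 997–1024). If $G$ is a finite primitive group on $\Omega$, then either every $g\in G$ has a cycle of length $|g|$, or there are $m\ge5$, $1\le k<m$, $r\ge1$ such that $\Omega=\Delta^r$ with $\Delta$ the set of $k$-subsets of $\{1,\dots,m\}$, and $\mathrm{Alt}(m)^r\trianglelefteq G\le\mathrm{Sym}(m)\wr\mathrm{Sym}(r)$ in product action.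

FKS and GS depend on the classification of finite simple groups. The affine case of Theorem 1 (Sections 6 and 7) uses neither of them.

## 3. A counted derangement keeps both factors alive

A factorization of $F_G$ specializes to a factorization of $P$. The danger is that one factor becomes constant, and this does happen. Let $S_3$ act on $\{1,2,3,4\}$, fixing $4$. Then $F_G=s_1(s_1^3+3s_1s_2+2s_3)$ is reducible, while $P_{\{2\},\{3\}}=1+3t_1^2+2t_2^3$ is irreducible by Lemma 2(1) below. The factor $s_1$ has become $1$. Here no derangement is counted, and $\deg P=3<4$. The next lemma says that this is the only obstruction.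

**Lemma 1.** If $P=P_{J_1,\dots,J_l}$ is irreducible over $\mathbb C$ and some derangement is counted in $P$, then $F_G$ is irreducible over $\mathbb C$.

*Proof.* Give $s_i$ weight $i$. Since $\sum_i i\,c_i(g)=n$, the polynomial $F_G$ is weighted homogeneous of weight $n$. Suppose $F_G=f_1f_2$ with both factors nonconstant.

**Step 1: the factors are weighted homogeneous.** This controls degrees after the substitution. Let $f_i^+$ and $f_i^-$ be the nonzero weighted homogeneous components of $f_i$ of largest and smallest weight. Then $f_1^+f_2^+\ne0$ and $f_1^-f_2^-\neq0$ are the components of $F_G$ of largest and smallest weight, so both have weight $n$. As $\operatorname{wt}f_i^+\ge\operatorname{wt}f_i^-$ for $i=1,2$ and the sums agree, equality holds for both $i$. So $f_1,f_2$ are weighted homogeneous of weights $a,b$ with $a+b=n$, and $a,b\ge1$ because the factors are nonconstant and all weights are positive.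

**Step 2: neither factor becomes constant.** The substitution gives $P=AB$. A monomial $\prod s_j^{e_j}$ of weight $a$ becomes $0$ or a monomial of degree $\sum_{j\ge2}je_j\le a$. So $\deg A\le a$, and likewise $\deg B\le b$. The counted derangement contributes a monomial of degree $n$, which cannot cancel, so $\deg P=n=a+b$. Hence $\deg A=a\ge1$ and $\deg B=b\ge1$, and $P$ is reducible, a contradiction. $\square$

## 4. Irreducible sums in separate variables

We need recognizable irreducible polynomials. The ones we use are sums of polynomials in disjoint sets of variables, and they are tested through their top forms.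

**Lemma 2.** The following polynomials are irreducible over $\mathbb C$:

1. $h_1(t_1)+h_2(t_2)$, where $\deg h_1,\deg h_2\ge1$ are coprime;
2. $h_1(t_1)+h_2(t_2)+h_3(t_3)$ with all $h_i$ nonconstant;
3. $Q(x,z)+h(t)$, where $\deg Q=d\ge1$, $\deg h=N\ge1$, and the degree-$d$ homogeneous part $e$ of $Q$ is not an $\ell$-th power in $\mathbb C[x,z]$ for any prime $\ell$.

*Proof.* **Step 1: reduce to top forms.** Fix positive weights for the variables. The top weighted form of a product is the product of the top forms, and a nonconstant polynomial has a nonconstant top form. So a polynomial with irreducible top form is irreducible. Write $a,b,c$ for the degrees of $h_1,h_2,h_3$. Suitable weights give these top forms, with nonzero constants $\alpha,\beta,\gamma,L$: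

* in (1), $\alpha t_1^a+\beta t_2^b$, with weights $b,a$ for $t_1,t_2$;
* in (2), $\alpha t_1^a+\beta t_2^b+\gamma t_3^c$, with weights $bc,ac,ab$;
* in (3), $e(x,z)+Lt^N$, with weights $N,N,d$ for $x,z,t$.

**Step 2: reduce to a question about powers.** View the top forms as polynomials in $t_1$, $t_1$, $t$ respectively. The leading coefficient is a nonzero constant, so by Gauss's lemma it suffices to prove irreducibility over the rational function field $K$ in the other variables. Up to a constant we have $X^{a}-\alpha'$ (or $X^N-\alpha'$), where $\alpha'\in K^\times$ is a constant times $t_2^b$, $\beta t_2^b+\gamma t_3^c$, or $e$. Since $-4=(2i)^2$, we have $-4K^4\subset K^2$, so the condition about $-4K^4$ in Capelli–Vahlen follows from the one for $\ell=2$. Constants are $\ell$-th powers in $\mathbb C$. So it suffices that $t_2^b$, $\beta t_2^b+\gamma t_3^c$, $e$, respectively, is not an $\ell$-th power in $K$ for any prime $\ell$ dividing $a$, $a$, $N$ respectively. An $\ell$-th root in $K$ of a polynomial is itself a polynomial, since polynomial rings are integrally closed.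

**Step 3: exclude the powers.** In (1), $t_2^b$ is an $\ell$-th power only if $\ell\mid b$, but $\ell\mid a$ and $\gcd(a,b)=1$. In (2), a repeated factor of $\beta t_2^b+\gamma t_3^c$ would divide both partial derivatives $b\beta t_2^{b-1}$ and $c\gamma t_3^{c-1}$, which are coprime. So this nonconstant polynomial is squarefree, and it is not an $\ell$-th power. In (3) the statement is the hypothesis. $\square$

The example $A_6$ of Section 1 is now proved: $P=(1+45t_1^4+90t_1^6)+144t_2^5$ is irreducible by Lemma 2(1), the 90 elements of type $4\,2$ are counted derangements, and Lemma 1 applies.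

## 5. Disjoint supports, and groups with three primes

To apply Lemma 2 the variables in $P$ must be separated. Mixed monomials come from elements whose parts of coprime order live on disjoint sets. For a set $\pi$ of primes, a *$\pi$-number* is a positive integer with all prime factors in $\pi$. The *$\pi$-part* of $g$ is the power of $g$ that is the factor of $\pi$-number order when $g$ is written as a product of commuting powers of itself, one of $\pi$-number order and one of order prime to $\pi$.

**Lemma 3.** Let $\pi_1,\dots,\pi_l$ be disjoint sets of primes and let $J_i$ consist of $\pi_i$-numbers $>1$. If all cycle lengths of $g$ lie in $\{1\}\cup\bigcup J_i$ and $g_i$ is the $\pi_i$-part of $g$, then $g=\prod g_i$, and $\operatorname{supp}(g_i)$ is the set of points in cycles of $g$ with length in $J_i$.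

*Proof.* Let $N_i$ be the least common multiple of the cycle lengths of $g$ lying in $J_i$ ($N_i=1$ if there are none). Then $N_i$ is a $\pi_i$-number and $|g|=\prod N_i$ with pairwise coprime factors. So $g_i=g^{k_i}$, where $k_i\equiv1\pmod{N_i}$ and $k_i\equiv0\pmod{N_j}$ for $j\ne i$. As $\sum k_i\equiv1\pmod{|g|}$, we get $g=\prod g_i$. On a cycle of length $d\in J_i$ we have $d\mid N_i$, so $g_i$ acts there as $g$ and moves all its points. On a cycle with length in $J_j$, $j\ne i$, it acts trivially. $\square$

Suppose now that $(*)$ holds. Then any two nontrivial elements of coprime orders have intersecting supports: pass to powers of prime order, which only shrinks supports. In the situation of Lemma 3 the supports of the $g_i$ are disjoint, so at most one $g_i$ is nontrivial. Hence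
$$P_{J_1,\dots,J_l}=1+h_1(t_1)+\dots+h_l(t_l),\qquad h_i(t_i)=\sum t_i^{|\operatorname{supp}(g)|},\tag{3}$$
the sum defining $h_i$ running over the $g\neq1$ with all cycle lengths in $\{1\}\cup J_i$.

**Proof of Theorem 2.** By FKS there are a prime $\rho$ and a derangement whose order is a power of $\rho$. Pick two further primes $q,q'$ dividing $|G|$, and let $J_1,J_2,J_3$ be the sets of powers $>1$ of $\rho,q,q'$. By (3), $P=1+h_1+h_2+h_3$, and all $h_i$ are nonconstant by Cauchy's theorem. So $P$ is irreducible by Lemma 2(2) (put the $1$ into $h_1$). It counts the derangement, and Lemma 1 gives the result. $\square$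

The natural hope is that Theorem 2 covers all primitive groups. Both of its hypotheses can fail.

* *Condition $(*)$ fails.* In $A_7$ acting on $7$ points, $(1\,2\,3)$ and $(4\,5)(6\,7)$ have disjoint supports.
* *Only two primes occur.* Take $A_4$ on four points, with $|G|=12$. Then (3) has at most two nonconstant summands if we use one variable for each prime, and Lemma 2(1) needs coprime degrees. Section 7 contains a primitive group for which the degrees are not coprime.

We now go through the primitive groups. If $n=1$, then $F_G=s_1$ is irreducible, so let $n>1$.

## 6. Primitive groups with a soluble normal subgroup: affine structure and $(*)$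

Suppose the primitive group $G$ of degree $n>1$ has a nontrivial soluble normal subgroup.

**Step 1: $G$ consists of affine maps.** This turns fixed points into linear algebra. The last nontrivial term of the derived series of the soluble normal subgroup is abelian and normal in $G$. For a prime $p$ dividing its order, its elements of order dividing $p$ form an elementary abelian normal subgroup of $G$, which contains a minimal normal subgroup $V\cong\mathbb F_p^m$ of $G$. The orbits of a normal subgroup are blocks; since $V\ne1$ and $G$ is primitive, $V$ is transitive. A point stabilizer in the abelian transitive group $V$ fixes all points, hence is trivial, so $V$ is regular. Let $H$ be the stabilizer in $G$ of a point. Then $G=V\rtimes H$. Identify $\Omega$ with $V$ by letting $v\in V$ correspond to the image of the chosen point under $v$. Then $V$ acts by translations and $H$ by conjugation, so the elements of $G$ are the maps $w\mapsto hw+v$ with $h\in H$, $v\in V$, and $n=p^m$.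

The action of $H$ on $V$ is faithful, because a permutation fixing a point and centralizing a transitive group is trivial. It is irreducible: if $0<U<V$ were an $H$-invariant subspace, then $H<UH<G$, contradicting that $H$ is maximal. So $H\le GL(V)$ is irreducible.

**Step 2: dispose of $H=1$.** Then $m=1$ by irreducibility, and $F_G=s_1^p+(p-1)s_p$ is linear in $s_p$ with constant leading coefficient, hence irreducible over $\mathbb C$. *From now on $H\ne1$.*

**Step 3: $O_p(H)=1$.** Here $O_p(H)$ is the largest normal $p$-subgroup of $H$; the statement is used when we look for a prime other than $p$. A $p$-group acting on a nonzero $\mathbb F_p$-space has nonzero fixed space. The fixed space on $V$ of a normal $p$-subgroup of $H$ is $H$-invariant, so it is $V$, and the subgroup is trivial. In particular $H$ is not a $p$-group.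

**Step 4: $(*)$ holds.** The fixed points of $w\mapsto hw+v$ are the solutions of $(h-1)w=-v$, so their number is $0$ or $|C_V(h)|$, and there are none if $h=1$, $v\ne0$. Hence a nontrivial element fixes at most $n/p$ points.

If $p$ is odd, all nontrivial elements have supports of size at least $2n/3>n/2$, so any two supports intersect.

Let $p=2$. Of two elements of distinct prime orders, one, say $x$, has odd order. If $x$ has no fixed point, its support is everything. If $x$ fixes a point, it is conjugate under a translation to its linear part $h\ne1$, which has odd order. By Maschke's theorem $V=C_V(h)\oplus[V,h]$, where $h$ acts on $[V,h]\ne0$ without nonzero fixed vectors. Since $GL_1(2)=1$, $\dim[V,h]\ge2$. So $x$ fixes at most $n/4$ points and moves at least $3n/4$. The other element moves at least $n/2$ points. As $3n/4+n/2>n$, the supports meet.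

**Step 5: at least three primes divide $|G|$.** Theorem 2 applies. (FKS is not needed here: in the proof of Theorem 2 take $\rho=p$, since nonzero translations are derangements of order $p$.)

It remains to treat affine groups with fewer primes. By Step 3 some prime other than $p$ divides $|H|$, so exactly two primes $p,r$ divide $|G|$.

## 7. Affine groups whose order has exactly two prime divisors

A *$p$-element* is an element of $p$-power order, the identity included; similarly for $r$. We first find a useful elementary abelian $r$-group and decompose $V$ under it.

**Step 1: the subgroup $E$ and the components $W_i$.** By Burnside's theorem $H$ is soluble. A minimal normal subgroup of $H\ne1$ is an elementary abelian $p$- or $r$-group, and it is not a $p$-group since $O_p(H)=1$. So $O_r(H)\ne1$. Let $E$ be the group of elements of order dividing $r$ in $Z(O_r(H))$. It is a nontrivial elementary abelian $r$-group, characteristic in $O_r(H)$ and hence normal in $H$.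

By Maschke's theorem $V$ is a direct sum of irreducible $E$-modules. Its *homogeneous components* are the sums of all irreducible submodules of one isomorphism type. By Clifford's theorem
$$V=W_1\oplus\dots\oplus W_s,$$
where the homogeneous components $W_i$ are permuted transitively by $H$. Let $C_i=C_E(W_i)$. For $h\in H$ we have $hC_ih^{-1}=C_E(hW_i)$, so $H$ permutes the $C_i$ transitively by conjugation. If one $C_i$ were $E$, all would be; but $\bigcap C_i=1\ne E$ by faithfulness. So every $C_i\neq E$.

**Step 2: fixed vectors of elements of $E$.** *An element $e\in E\setminus C_i$ has no nonzero fixed vector in $W_i$.* Write $W_i\cong U^k$ with $U$ an irreducible $E$-module. Since $E$ is abelian, $C_U(e)$ is an $E$-submodule of $U$. It is proper, because $e$ acts nontrivially on $W_i$. So $C_U(e)=0$ and $C_{W_i}(e)=0$.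

**Step 3: a field acting on $W_i$.** This is used only at the end, for $p=2$. Let $A_i\ne1$ be the image of $E$ in $GL(W_i)$. *The subring $R=\mathbb F_p[A_i]$ of $\operatorname{End}(W_i)$ is a field, and $|A_i|=r$.* Since $W_i\cong U^k$ with diagonal action, an element of $R$ that is zero on one copy of $U$ is zero. So $R$ is a commutative ring with faithful simple module $U\cong R/\mathfrak m$, $\mathfrak m$ a maximal ideal. The annihilator of $R/\mathfrak m$ is $\mathfrak m$, so $\mathfrak m=0$ and $R$ is a field. Moreover $A_i$ is a nontrivial elementary abelian $r$-subgroup of the cyclic group $R^\times$, so $|A_i|=r$.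

Let $K$ be the kernel of the action of $H$ on $\{W_1,\dots,W_s\}$.

### Case A: $K$ contains all $p$-elements of $H$

**Step 4: find an $r$-element with exactly one fixed point.** Such an element gives degree $n-1$, which is coprime to $n$. Since $K$ contains the Sylow $p$-subgroups of $H$, $H/K$ is an $r$-group. So $H=RK$ with $R$ a Sylow $r$-subgroup of $H$ (this $R$ is a group, not the ring of Step 3), and $R$ is transitive on the $W_i$. We have $E\le O_r(H)\le R$. The nontrivial normal subgroup $E$ of the $r$-group $R$ meets $Z(R)$ nontrivially; take $1\ne e\in E\cap Z(R)$. If $e$ lay in some $C_i$, conjugating by $R$ would give $e\in\bigcap_jC_j=1$, a contradiction. So $e\notin C_i$ for all $i$, and $C_V(e)=0$ by Step 2. Thus $e$ fixes only the point $0$.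

**Step 5: conclude Case A.** Let $J_1,J_2$ be the sets of powers $>1$ of $p$ and of $r$. By (3), $P=1+h_1(t_1)+h_2(t_2)$. Translations give $\deg h_1=n$. Since $r\nmid n=p^m$, every $r$-element has a fixed point, so $\deg h_2\leq n-1$, and $e$ gives equality. As $\gcd(n,n-1)=1$, Lemma 2(1) shows that $P$ is irreducible. Translations are counted derangements, so Lemma 1 gives the result.

### A group of degree 27 where the degrees are not coprime

Let $p=3$, $r=2$, $V=\mathbb F_3^3$. Let $E=\{1,\operatorname{diag}(1,-1,-1),\operatorname{diag}(-1,1,-1),\operatorname{diag}(-1,-1,1)\}$, let $c$ be the cyclic permutation matrix of order $3$, and $H=E\langle c\rangle$, of order $12$. The group $E$ acts on the three coordinate axes by three different characters, so every $E$-invariant subspace is a sum of axes; as $c$ permutes the axes cyclically, $H$ is irreducible. If $H\le L\le G=V\rtimes H$, then $L=(L\cap V)H$ and $L\cap V$ is $H$-invariant, so $L=H$ or $L=G$. Thus $G$ is primitive, of order $324=4\cdot81$.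

*The 2-elements.* $E$ is a Sylow $2$-subgroup of $G$, so every nontrivial $2$-element is an involution $w\mapsto hw+v$ with $1\ne h\in E$ and $(h+1)v=0$. For each of the three $h$ this leaves $9$ vectors $v$. Each such involution has a fixed point, as $27$ is odd, hence has exactly $|C_V(h)|=3$ of them. So there are $27$ involutions, each moving $24$ points.

*The 3-elements.* Besides the identity there are $26$ translations. The eight elements $Dc^{\pm1}$ of $H$ with $D\in E$ are conjugate to $c$ or $c^{-1}$: we have $DcD^{-1}=D\,(cD^{-1}c^{-1})\,c$, and $D\mapsto D\,(cD^{-1}c^{-1})$ is injective on $E$, since $c$ centralizes no nontrivial element of $E$. The same holds with $c^{-1}$. For such $h$, $(h-1)^3=h^3-1=0$ and $\dim C_V(h)=1$, so $h-1$ is a single nilpotent Jordan block and $\ker(h-1)^2=(h-1)V$ has dimension $2$. If $v\in(h-1)V$ ($9$ choices), then $w\mapsto hw+v$ has a fixed point, is conjugate to $h$, and has $3$ fixed points and eight $3$-cycles. If $v\notin(h-1)V$ ($18$ choices), its cube is the translation by $(1+h+h^2)v=(h-1)^2v\ne0$, so all its cycles have length $9$. All other elements of $G$ with linear part in $E\setminus\{1\}$ have order different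 from a prime power and, by $(*)$, are not counted below.

With one variable for each prime,
$$P=1+72t_1^{24}+170t_1^{27}+27t_2^{24}.$$
The degrees $27$ and $24$ have the common factor $3$. The top form $170t_1^{27}+27t_2^{24}$ (weights $8,9$) is a sum of two cubes over $\mathbb C$ and factors, so the test of Lemma 2(1) says nothing. This is where the one-variable-per-prime argument stops.

Something has been thrown away, though: of the $170=26+144$ derangements, the $26$ translations have $3$-cycles and the other $144$ have $9$-cycles. Give $3$-cycles a variable $x$ and longer $3$-power cycles a variable $z$. The sum over the $3$-elements becomes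
$$Q(x,z)=1+72x^{24}+26x^{27}+144z^{27},$$
with top part $26x^{27}+144z^{27}$. This is squarefree (see the proof of Lemma 2), hence not a proper power. Now Lemma 2(3) applies to $P=Q(x,z)+27t^{24}$, and $F_G$ is irreducible over $\mathbb C$.

In this example $c$ permutes the components $W_i$, the three axes. Case B shows that moving the components always produces the longer cycles.

### Case B: some $p$-element of $H$ is not in $K$

**Step 6: a $p$-element all of whose cycles have length at least $p^2$.** A suitable power $h$ of the given $p$-element satisfies $h\notin K$ and $u:=h^p\in K$. Renumber so that $h$ moves $W_1$. As $h$ induces a permutation of order $p$ on the components, $W_1,hW_1,\dots,h^{p-1}W_1$ are distinct. In particular $m\ge p\ge2$. Since $u$ is a $p$-element preserving $W_1$, we have $(u-1)^{p^a}=u^{p^a}-1=0$ on $W_1$ for large $a$. So $u-1$ is nilpotent, hence not surjective, on $W_1$, and we may pick $v\in W_1\setminus(u-1)W_1$. Let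
$$g_0:\ w\mapsto hw+v.$$
It lies in the $p$-group $V\langle h\rangle$, so it is a $p$-element. A fixed point $w$ of $g_0^p$ would satisfy
$$(u-1)w=-(v+hv+\dots+h^{p-1}v).$$
As $u$ preserves all components and $h^jv\in h^jW_1\ne W_1$ for $0<j<p$, comparing $W_1$-components gives $(u-1)w_1=-v$, which is impossible. So $g_0^p$ is a derangement, that is, all cycles of $g_0$ have length $p^i$ with $i\ge2$.

**Step 7: three variables.** Take $J_x=\{p\}$, $J_z=\{p^i:i\ge2\}$, $J_t=\{r^i:i\ge1\}$ with variables $x,z,t$. By Lemma 3, applied with $J_x\cup J_z$ and $J_t$, and by $(*)$, every counted element is a $p$-element or an $r$-element. So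
$$P=Q(x,z)+k(t),$$
where $Q$ is the sum over all $p$-elements (including $1$) and $k$ is the sum over the nontrivial $r$-elements, with $\deg k\ge1$ by Cauchy's theorem.

**Step 8: the top part of $Q$.** We have $\deg Q=n$, and the degree-$n$ part $e$ of $Q$ is the sum over the $p$-elements $g:w\mapsto h'w+v'$ that are derangements. For these, the number of points in $p$-cycles is $|\mathrm{Fix}(g^p)|$. As $g^p$ has linear part $h'^p$, this number is $0$ or $|C_V(h'^p)|=p^j$. Here $j\ge1$, since a $p$-element of $GL(V)$ fixes a nonzero vector. If $|\mathrm{Fix}(g^p)|=p^m=n$, then $g^p=1$. Hence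
$$e=Mx^{n}+\sum_{j=1}^{m-1}M_jx^{p^j}z^{n-p^j}+M_0z^n,\qquad M\ge n-1>0,\quad M_0\ge1,\tag{4}$$
with nonnegative integers $M_j$; the bound on $M$ comes from the translations, the bound on $M_0$ from $g_0$.

We must show that $e$ is not a proper power. The exponents of $x$ in (4) drop from $p^m$ at once to at most $p^{m-1}$, and a $p$-th power cannot have so large a gap. For $p=2$ the gap is just too small: a polynomial such as $(x^{n/2}+z^{n/2})^2$ has the exponents $n,n/2,0$. So for $p=2$ we first exclude the exponent $n/2=2^{m-1}$.

**Step 9 (claim): if $p=2$, then $M_{m-1}=0$.** Otherwise there is a $2$-element $g:w\mapsto h'w+v'$ in $G$ with $|\mathrm{Fix}(g^2)|=2^{m-1}$. So $u':=h'^2$ has $|C_V(u')|=2^{m-1}$, that is, $\operatorname{rank}(u'-1)=1$. The nilpotent map $u'-1$ sends its one-dimensional image into itself, hence to $0$. So $(u'-1)^2=0$, that is, $u'^2=1\ne u'$. Each $W_i$ has dimension $\ge2$, as $E$ acts on it nontrivially over $\mathbb F_2$ and $GL_1(2)=1$.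

*$u'$ acts nontrivially on exactly one component, and $h'$ preserves that component.* If $u'$ moved $W_i$, then $u'W_i\cap W_i=0$, and $w\mapsto u'w-w$ would be injective on $W_i$, giving rank $\ge2$. So $u'$ preserves all $W_i$. As $(u'-1)V=\bigoplus(u'-1)W_i$ has dimension $1$, $u'$ is nontrivial on exactly one component. Renumber so that this is $W_1$. Since $h'$ commutes with $u'$, $u'$ is nontrivial on the component $h'W_1$, so $h'W_1=W_1$.

*$u'$ is semilinear on $W_1$.* By Step 3, $\mathbb F:=\mathbb F_2[A_1]$ is a field. It contains an element of odd order $r$, so $|\mathbb F|\ge4$. As $u'$ normalizes $E$ and preserves $W_1$, its restriction normalizes $A_1$ and $\mathbb F$. So there is $\sigma\in\mathrm{Aut}(\mathbb F)$ with $u'(\lambda w)=\lambda^\sigma u'(w)$ for $\lambda\in\mathbb F$, $w\in W_1$.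

*The case $\sigma=1$.* Then $(u'-1)W_1$ is a nonzero $\mathbb F$-subspace, of $\mathbb F_2$-dimension $\ge2$, a contradiction.

*The case $\sigma\ne1$.* Choose $\lambda$ with $\lambda^\sigma\ne\lambda$ (so $\lambda\ne0$) and let $C=C_{W_1}(u')$, so that $\dim C=\dim W_1-1$ over $\mathbb F_2$. If $w,\lambda w\in C$, then $\lambda w=u'(\lambda w)=\lambda^\sigma w$, so $w=0$. Thus $C\cap\lambda C=0$ and $2(\dim W_1-1)=2\dim C\le\dim W_1$. So $\dim W_1=2$. Now $h'|_{W_1}\in GL_2(2)\cong S_3$ has square $u'|_{W_1}$ of order $2$, which is impossible, since squares in $S_3$ have order $1$ or $3$. This proves the claim.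

**Step 10: $e$ is not an $\ell$-th power for any prime $\ell$.** This is the hypothesis of Lemma 2(3). Suppose it is. The root is homogeneous, being a factor of a homogeneous polynomial, so $\ell\mid n=p^m$ and $\ell=p$. Thus $e(x,1)=B(x)^p$ for some $B\in\mathbb C[x]$. As $M>0$, $\deg B=D:=p^{m-1}$. Suppose $B$ has at least two terms,
$$B=cx^D+c'x^i+(\text{terms of degree}<i),\qquad cc'\ne0,\ i<D.$$
Expand $B^p$. The product of $p$ copies of $cx^D$ has degree $pD>(p-1)D+i$. A product with exactly one factor of degree $\le i$ has degree at most $(p-1)D+i$, attained exactly when that factor is $c'x^i$. A product with at least two factors of degree $\le i$ has degree at most $(p-2)D+2i<(p-1)D+i$. So the coefficient of $x^{(p-1)D+i}$ in $B^p$ is $pc^{p-1}c'\ne0$, and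
$$(p-1)D\le(p-1)D+i<n.$$
But by (4) the exponents of $e(x,1)$ other than $n$ are at most $p^{m-1}=D<(p-1)D$ if $p$ is odd, and at most $2^{m-2}<D=(p-1)D$ if $p=2$, by Step 9. This is a contradiction. So $B=cx^D$, and $e(0,1)=0$, contradicting $M_0\ne0$.

**Step 11: conclude Case B.** By Lemma 2(3) the polynomial $P=Q(x,z)+k(t)$ is irreducible over $\mathbb C$. It counts the translations, which are derangements, so Lemma 1 gives the result. The affine case of Theorem 1 is complete.

## 8. Primitive groups without a soluble normal subgroup

Suppose that $G$ is primitive of degree $n>1$ and has no nontrivial soluble normal subgroup. Then $G$ itself is insoluble, so by Burnside's theorem at least three primes divide $|G|$. Therefore Theorem 2 applies as soon as $(*)$ holds. We apply GS.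

### (a) Every element $g$ has a cycle of length $|g|$

Suppose $x,y\in G$ have distinct prime orders $q,q'$ and disjoint supports. Then they commute and $xy$ has order $qq'$, but all cycles of $xy$ have length $1$, $q$ or $q'$, a contradiction. So $(*)$ holds and Theorem 2 applies.

### (b) $\mathrm{Alt}(m)^r\trianglelefteq G\le\mathrm{Sym}(m)\wr\mathrm{Sym}(r)$ on $\Omega=\Delta^r$

Recall the product action. Here $m\ge5$ and $\Delta$ is the set of $k$-subsets of $\{1,\dots,m\}$. An element of $\mathrm{Sym}(m)\wr\mathrm{Sym}(r)$ is $x=(x_1,\dots,x_r)\sigma$ with $x_i\in\mathrm{Sym}(m)$ and $\sigma\in\mathrm{Sym}(r)$. It sends $\delta=(\delta_1,\dots,\delta_r)$ to the tuple whose entry in position $i\sigma$ is $\delta_i^{x_i}$. The elements with $\sigma=1$ form the *base group*. For example, with $k=1$, $m=5$, $r=2$ there are $25$ points $(a,b)$. The base element $((1\,2),1)$ moves the $10$ points with $a\in\{1,2\}$, and the element $(1,1)\sigma$ with $\sigma=(1\,2)$ sends $(a,b)$ to $(b,a)$ and fixes the $5$ points with $a=b$.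

Replacing $k$-sets by their complements, we may assume $1\le k\le m/2$. Then $|\Delta|\ge5$, $\mathrm{Sym}(m)$ is faithful on $\Delta$, and $n=|\Delta|^r$.

**Claim.** If $x,y\in G\setminus\{1\}$ have disjoint supports, then there is a coordinate $i$ such that $x,y$ lie in the base group, are trivial on all coordinates other than $i$, and $x_i,y_i$ are nontrivial with disjoint supports on $\Delta$.

**Step 1: both elements lie in the base group.** We compare sizes. Suppose $x=(x_1,\dots,x_r)\sigma$ with $i\sigma=j\ne i$. A fixed point $\delta$ satisfies $\delta_j=\delta_i^{x_i}$, so $|\mathrm{Fix}(x)|\le n/|\Delta|$. Any nontrivial $y$ moves at least $2n/|\Delta|$ points. Indeed, if $y$ is in the base group, some $y_i\ne1$ moves at least $2$ points of $\Delta$, and all $\delta$ with $\delta_i$ among them are moved. Otherwise, by the bound just proved, $y$ moves at least $n-n/|\Delta|\ge2n/|\Delta|$ points. So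
$$|\operatorname{supp}x|+|\operatorname{supp}y|\ge n-\frac n{|\Delta|}+\frac{2n}{|\Delta|}>n,$$
a contradiction. By symmetry both $x$ and $y$ lie in the base group.

**Step 2: both live on the same coordinate.** If $x_i\ne1\ne y_j$ with $i\ne j$, a point with $\delta_i$ moved by $x_i$ and $\delta_j$ moved by $y_j$ is moved by both, a contradiction. So $x$ and $y$ are nontrivial on one and the same single coordinate $i$. There $x_i,y_i$ have no common moved point in $\Delta$, since it would give a point of $\Omega$ moved by both. This proves the claim.

### (b1) $k\ge2$

We show that any two nontrivial $x,y\in\mathrm{Sym}(m)$ move a common $k$-set. A $k$-set $S$ is moved by $x$ as soon as some $w\in S$ has $w^x\notin S$.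

* If some point $w$ is moved by both, take a $k$-set $S\ni w$ avoiding $w^x$ and $w^y$. This is possible as $k\le m-2$.
* If the supports of $x,y$ on $\{1,\dots,m\}$ are disjoint, take $w\in\operatorname{supp}x$ and $v\in\operatorname{supp}y$. Then $w,w^x\in\operatorname{supp}x$ and $v,v^y\in\operatorname{supp}y$ are four distinct points. Take a $k$-set $S\supseteq\{w,v\}$ avoiding $w^x,v^y$. This is possible as $2\le k\le m-2$.

For instance, $(1\,2\,3)$ and $(4\,5)(6\,7)$ have disjoint supports on points, but both move the $2$-set $\{1,4\}$. By the claim, no two nontrivial elements of $G$ have disjoint supports on $\Omega$. So $(*)$ holds and Theorem 2 applies.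

### (b2) $k=1$, $r\ge1$

This includes $A_m,S_m$ in natural action ($r=1$). Here $\Delta=\{1,\dots,m\}$ and $n=m^r$. Condition $(*)$ can fail, as we saw for $A_7$. So we choose the sets $J_1,J_2$ in such a way that cycle lengths from both cannot coexist on $m$ points, and that the degrees are $n$ and $n-1$.

**Step 1: the choice for $m$ odd.** Take $J_1=\{m\}$ and $J_2=\{2,4,8,\dots\}$.

*No counted element is mixed.* Suppose $g$ is counted and has cycles of length $m$ and of length $2^i>1$. By Lemma 3, with $\pi_1$ the primes dividing $m$ and $\pi_2=\{2\}$, $g=g_1g_2$ with nontrivial parts of disjoint supports. By the claim $g$ is nontrivial on a single coordinate only, acting there as some $g'\in\mathrm{Sym}(m)$ with the same set of cycle lengths. But then $g'$ is an $m$-cycle having also a cycle of length $2^i$, impossible. So $P=1+h_1(t_1)+h_2(t_2)$, with $h_i$ as in (3).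

*$\deg h_1=n$.* An $m$-cycle $c$ lies in $\mathrm{Alt}(m)$, as $m$ is odd, and all cycles of $(c,1,\dots,1)\in G$ have length $m$.

*$\deg h_2=n-1$.* As $n$ is odd, $2$-elements have fixed points, so $\deg h_2\le n-1$. Let $\tau\in\mathrm{Alt}(m)$ be a $2$-element with exactly one fixed point: $(m-1)/2$ disjoint transpositions (an even number) if $m\equiv1\pmod4$; a $4$-cycle and $(m-5)/2$ transpositions (an odd number) if $m\equiv3\pmod4$. Then $(\tau,\dots,\tau)\in G$ is a $2$-element with exactly one fixed point.

For example, $A_7$ gives $P=1+720t_1^7+105t_2^4+630t_2^6$.

**Step 2: the choice for $m$ even, so $m\ge6$.** Take $J_1=\{2,4,8,\dots\}$ and $J_2=\{m-1\}$.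

*No counted element is mixed.* Use Lemma 3 with $\pi_1=\{2\}$ and $\pi_2$ the primes dividing the odd number $m-1$. As before, a mixed element would give $g'\in\mathrm{Sym}(m)$ with a cycle of length $m-1$ and one of length $\ge2$ that is a power of $2$. The latter is another cycle, as $m-1$ is odd, and there is no room for it on $m$ points. So $P=1+h_1(t_1)+h_2(t_2)$.

*$\deg h_1=n$.* Take $(\tau,1,\dots,1)$ with $\tau\in\mathrm{Alt}(m)$ a fixed-point-free $2$-element: $m/2$ transpositions (an even number) if $4\mid m$; a $4$-cycle and $(m-4)/2$ transpositions (an odd number) if $m\equiv2\pmod4$.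

*$\deg h_2=n-1$.* If all cycle lengths of an element lie in $\{1,m-1\}$, the number of its fixed points is congruent to $n=m^r\equiv1$ modulo $m-1$, so it is at least one. Let $c$ be an $(m-1)$-cycle, which lies in $\mathrm{Alt}(m)$. Then $(c,\dots,c)\in G$ has exactly one fixed point. Every other point has a coordinate in the long cycle of $c$, so it lies in a cycle of length $m-1$.

**Step 3: conclude.** In both cases the degrees $n,n-1$ are coprime and a derangement is counted, so Lemmas 2(1) and 1 give the result. This proves Theorem 1. $\blacksquare$

## 9. Regular groups and the exceptional group $C_3\times C_3$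

We prove Theorem 3. In a regular group of order $n$, an element of order $d$ has $n/d$ cycles, all of length $d$. So
$$F_G=\sum_dN_d\,s_d^{\,n/d},\tag{5}$$
with $N_d$ the number of elements of order $d$.

**Step 1: at least three element orders $1,d,d'$ occur.** We show that $F_G$ is irreducible over $\mathbb C$. Let $F_G=f_1f_2$ with both factors nonconstant. As in the proof of Lemma 1, $f_1,f_2$ are weighted homogeneous of weights $a,b\ge1$. Setting $s_i=0$ for all $i\ge2$ turns $F_G$ into $s_1^n$, so $f_1,f_2$ contain $s_1^a,s_1^b$ with nonzero coefficients. Hence setting all variables except $s_1,s_d,s_{d'}$ to $0$ keeps both factors nonconstant, and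
$$s_1^n+N_ds_d^{n/d}+N_{d'}s_{d'}^{n/d'}$$
would be reducible, contradicting Lemma 2(2). In this case $G$ does not have prime exponent, and $F_G$ is irreducible over $\mathbb Q$ as well. So both assertions of Theorem 3 hold.

**Step 2: only two orders $1,p$ occur, over $\mathbb C$.** By Cauchy's theorem $p$ is prime and $n=p^m$, so $G$ has exponent $p$ and $F_G=s_1^n+(n-1)s_p^{n/p}$. For $n=p$ it is linear in $s_p$ with constant leading coefficient, hence irreducible over $\mathbb C$. For $n>p$ it equals $y^{n/p}+(n-1)z^{n/p}$ with $y=s_1^p$, $z=s_p$, which is a product of $n/p\ge2$ linear forms in $y,z$, hence reducible over $\mathbb C$. This proves the statement over $\mathbb C$.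

**Step 3: the case $n>p$ over $\mathbb Q$.** The leading coefficient of $F_G$ in $s_p$ is the nonzero constant $n-1$. So by Gauss's lemma $F_G$ is irreducible over $\mathbb Q$ iff $X^N-\alpha$ is irreducible over $\mathbb Q(s_1)$, where
$$N=p^{m-1},\qquad\alpha=-\frac{s_1^n}{n-1}.$$
We apply Capelli–Vahlen; the only prime dividing $N$ is $p$.

*$p=2$.* $\alpha$ is not a square, since its leading coefficient is negative. Suppose $4\mid N$ and $\alpha\in-4\,\mathbb Q(s_1)^4$. As $4\mid n$, $s_1^n$ is a fourth power, so the constant $4(n-1)$ is a fourth power in $\mathbb Q(s_1)$, hence in $\mathbb Q$. But $n-1$ is odd, so $4(n-1)$ has $2$-adic valuation $2$, a contradiction. So $F_G$ is irreducible over $\mathbb Q$.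

*$p$ odd.* Now $4\nmid N$. As $p\mid n$ and $-1=(-1)^p$, $\alpha$ is a $p$-th power iff $n-1$ is one in $\mathbb Q$. So $F_G$ is reducible iff $n-1=c^p$ for an integer $c$, and then $c\ge2$ since $n-1\geq 8$. Suppose this holds, so $c^p+1=p^m$. As $p$ is odd, $c+1$ divides $c^p+1=p^m$, so $y:=c+1>1$ is a power of $p$. Expanding,
$$\frac{c^p+1}{c+1}=\frac{(y-1)^p+1}{y}=p-\binom p2y+\dots+y^{p-1}.$$
Since $p\mid y$ and $p\geq 3$, every term after the first is divisible by $p^2$: for $2\le k\le p-1$ the term with $y^{k-1}$ has a coefficient divisible by $p$, and $p^2\mid y^{p-1}$. So this quotient, a power of $p$, is exactly $p$: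
$$c^p+1=p(c+1),\qquad c\ge p-1.$$
For $p\ge5$ we have $c\ge4$ and $c^p+1>c^5>(2c)^2\ge(c+1)^2\ge p(c+1)$, a contradiction. For $p=3$ the equation says $c^2-c+1=3$, so $c=2$ and $n=9$. A group of order $9$ and exponent $3$ is $C_3\times C_3$, and for it $F_G=s_1^9+8s_3^3$ was factored in Section 2. $\blacksquare$
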